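\title{Complement problems modulo associativity and commutativity are decidable}

\begin{abstract}
An AC-complement problem asks whether a term has a ground instance that is not an instance, modulo associativity and commutativity of some binary symbols, of any of finitely many patterns. We prove that this question is decidable for every finite signature and for arbitrary patterns, linear or not. The proof cuts a solution off at a fixed depth by means of fresh constants and then bounds the size of a smallest truncated solution: Presburger arithmetic bounds the multiplicities of the arguments of AC-symbols, and a deletion argument bounds the number of distinct subterms of each height. As a supplement we decide the $\exists\forall$-sentences whose matrix is built with $\wedge$ and $\vee$ from arbitrary disequations and from equations in the existential variables.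
\end{abstract}

\section{The problem and the results}\label{sec:intro}

A \emph{signature} $\mathcal F$ is a finite set of function symbols with arities. We always assume that $\mathcal F$ contains a constant, so that the set $T(\mathcal F)$ of ground (variable-free) terms is not empty. Some binary symbols of $\mathcal F$ are designated as \emph{AC-symbols}, and $=_{AC}$ is the congruence on terms generated by the axioms $(x\circ y)\circ z=x\circ(y\circ z)$ and $x\circ y=y\circ x$ for all AC-symbols $\circ$. Formulas are interpreted in $T(\mathcal F)/_{=_{AC}}$, the ground terms modulo $=_{AC}$. We make no further hypothesis on this domain. In particular, it need not be defined by constructors, that is, there need not be designated free symbols $c_1,\dots,c_l$ such that every variable can be replaced by the cases $c_1(\vec z_1),\dots,c_l(\vec z_l)$; every symbol, including the AC-symbols, may head ground terms.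

An \emph{AC-complement problem} is a formula
\[
\exists\vec w\,\forall\vec y:\ t\ne p_1\wedge\dots\wedge t\ne p_n ,
\]
where $t,p_1,\dots,p_n$ are terms over $\mathcal F$ with variables, $\vec w=\mathrm{Var}(t)$, $\vec y$ are the variables of the \emph{patterns} $p_1,\dots,p_n$, and $\vec w\cap\vec y=\emptyset$. A \emph{solution} is a ground substitution $\mu$ for $\vec w$ such that $t\mu\ne_{AC}p_i\theta$ for every $i$ and every ground substitution $\theta$ for $\vec y$. The problem therefore asks whether the patterns fail to cover all ground instances of $t$; a solution is an instance in the complement. The problem is \emph{linear} if no variable occurs twice in any $p_i$, and \emph{safe} if no variable is directly an argument of an AC-symbol in any $p_i$. The question of this paper is the following: \emph{given $\mathcal F$, its AC-symbols and an arbitrary AC-complement problem over $\mathcal F$, can one decide whether the problem has a solution?}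

Two small cases show what patterns can express. If there are no AC-symbols and $p$ is linear, then whether a ground term is an instance of $p$ depends only on its top part, down to the height of $p$. A non-linear pattern such as $f(x,x)$ sees more, namely an equality between subterms of arbitrary depth. If $\mathcal F=\{a,+\}$ with $+$ an AC-symbol, a ground term is determined by the number $n\ge1$ of copies of $a$ in it, and patterns describe sets of numbers: $a$ covers $1$, $x+x$ covers the even numbers, $x+x+x$ the multiples of $3$, and $x+x+a$ the odd numbers from $3$ on. For $t=w$ the problem with patterns $a$, $x+x$, $x+x+a$ has no solution, while the problem with patterns $a$, $x+x$, $x+x+x$ has the smallest solution $n=5$.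

The second case suggests that the answer is yes: a pattern only adds multiplicities and compares them, and the arithmetic of addition is decidable. What stands against this guess is that in a general signature the arguments of a sum range over infinitely many terms, which contain sums in their turn, and that a variable may occur below several nodes of a pattern and so tie together multiplicities in different places. Three quantities in a solution are unbounded a priori: its depth, the multiplicities of the arguments of AC-symbols, and the number of distinct arguments.

Satisfiability is known to be decidable for (i) linear problems, (ii) safe problems, (iii) problems whose signature contains only one AC-symbol and constants, and (iv) problems in which all occurrences of a non-linear variable are under the same node. These classes do not cover all non-linear problems, and the general question is stated as open in \cite{acc}. We prove that the guess is right. The result is stated for tuples of terms, which costs nothing in the proof and is needed for Theorem~\ref{thm:sentences}.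

\begin{theorem}\label{thm:main}
It is decidable, given $\mathcal F$ with its AC-symbols and $m$-tuples $t,p_1,\dots,p_n$ of terms with $\vec w=\mathrm{Var}(t)$ disjoint from $\mathrm{Var}(p_1,\dots,p_n)$, whether there is a ground substitution $\mu:\vec w\to T(\mathcal F)$ such that for no $i$ and no ground $\theta$ we have $t\mu=_{AC}p_i\theta$ (componentwise).
\end{theorem}

The case $m=1$ is the question posed above. The second theorem is a supplement; it is derived from the first in Section~\ref{sec:sentences}.

\begin{theorem}\label{thm:sentences}
It is decidable whether $T(\mathcal F)/_{=_{AC}}\models\exists\vec w\,\forall\vec y\,\varphi$, where $\varphi$ is built with $\wedge,\vee$ from arbitrary disequations $s\ne s'$ over $\vec w,\vec y$, and from equations $r=r'$ containing variables of $\vec w$ only.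
\end{theorem}

\section{Flattened terms}\label{sec:flat}

Symbols that are not AC are called \emph{free}. We represent classes modulo $=_{AC}$ by merging nested occurrences of the same AC-symbol and forgetting the order of the arguments. A \emph{flattened term} is a variable, a constant, an expression $f(s_1,\dots,s_l)$ with $f$ free of arity $l\ge1$ and flattened arguments $s_j$, or an expression $\circ A$ with $\circ$ an AC-symbol and $A$ a finite multiset of at least two flattened terms, none of which is $\circ$-headed. Here the \emph{head} of a non-variable term is its outermost symbol. Two terms are equal modulo AC if and only if their flattened forms are equal: one application of an axiom does not change the flattened form, and all bracketings and orderings of the same flattened form are connected by the axioms. From now on ``term'' means ``flattened term'' and $=$ is equality of flattened terms.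

For a multiset $A$, let $A(e)$ be the multiplicity of $e$ in $A$, let $A\setminus e$ be $A$ with all copies of $e$ removed, let $\{e\}^{v}$ be the multiset of $v$ copies of $e$, and let $\Phi(A)$ be the image of $A$ under a map $\Phi$, counted with multiplicity. For an AC-symbol $\circ$ put $[s]_\circ=A$ if $s=\circ A$, and $[s]_\circ=\{s\}$ if $s$ is not $\circ$-headed. The \emph{product} $s\circ s'$ is the $\circ$-headed term with $[s\circ s']_\circ=[s]_\circ\uplus[s']_\circ$. It is associative and commutative, and every term $s$ is the product of the elements of $[s]_\circ$ (a product of one factor being that factor). For an AC-headed term $s=\circ A$ we write $s(e)=A(e)$.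

We view a term as a finite tree in which the children of AC-nodes are unordered. An \emph{occurrence} is a node of this tree; the root has \emph{depth} $0$ and arguments lie one deeper than their parent. The \emph{size} $|s|$ is the number of nodes. The \emph{height} $\mathrm{ht}(s)$ is $0$ for constants and variables, and otherwise one more than the largest height of an argument. The set $\mathrm{Sub}(s)$ consists of $s$ and of the elements of $\mathrm{Sub}(b)$ for the arguments $b$ of $s$. Thus $a+b$ is not a subterm of $a+b+c$, and proper subterms have smaller height. For tuples, $\mathrm{Sub}$ is the union over the components, and an occurrence is an occurrence in a component.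

A substitution $\theta$ acts by $f(q_1,\dots,q_l)\theta=f(q_1\theta,\dots,q_l\theta)$ for free $f$ and by $\circ\{q_1,\dots,q_l\}\theta=q_1\theta\circ\dots\circ q_l\theta$. The arguments $q_1,\dots,q_l$ of a $\circ$-headed term $q$, listed with repetition, are its \emph{summands}.

\begin{lemma}\label{lem:basic}
Let $q$ be a term and $\theta$ a ground substitution for its variables.
\begin{enumerate}
\item[(a)] If $q$ is not a variable, $q\theta$ has the head of $q$. If $q$ is $\circ$-headed with summands $q_1,\dots,q_l$, then $[q\theta]_\circ=\biguplus_j[q_j\theta]_\circ$, and $q_j\theta$ is $\circ$-headed only if $q_j$ is a variable.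
\item[(b)] If $x\in\mathrm{Var}(q)$, then $\mathrm{ht}(x\theta)\le\mathrm{ht}(q\theta)$, $|x\theta|\le|q\theta|$, and every symbol of $x\theta$ occurs in $q\theta$.
\item[(c)] If a non-variable term $q'$ occurs in $q$ at depth $\delta$, then $q'\theta$ occurs in $q\theta$ at depth $\delta$.
\end{enumerate}
\end{lemma}

\begin{proof}
Part (a) restates the definition, since a non-variable summand has a head other than $\circ$. Let $q'$ be an argument of $q$. Either $q'\theta$ is an argument of $q\theta$, or $q$ and $q'\theta$ are both $\circ$-headed and the arguments of $q'\theta$ form a submultiset of those of $q\theta$. In both cases the height, size and symbols of $q'\theta$ are bounded by those of $q\theta$; iterating along a path from the root of $q$ to $x$ gives (b). On the path to a non-variable occurrence only the first case arises, by (a), and this gives (c).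
\end{proof}

By (b), \emph{matching against a ground term is decidable}: if $s$ is ground and $s=p\theta$, then for each $x\in\mathrm{Var}(p)$ there are only finitely many candidates for $x\theta$, namely the terms of size at most $|s|$ over the symbols of $s$. The same holds for tuples.

All arguments below carry a match from one term to another by a map on ground terms. If $\Phi$ is such a map and $\theta$ a ground substitution, $\Phi\theta$ denotes the substitution $x\mapsto\Phi(x\theta)$. We say that $\Phi$ \emph{respects} $(q,\theta)$ if $\Phi(q\theta)=q(\Phi\theta)$, componentwise when $q$ is a tuple. Every map respects $(x,\theta)$ for a variable $x$. The use of the notion is the following \emph{transfer rule}: if $t\mu'=p\theta$ and $\Phi$ respects $(t,\mu')$ and $(p,\theta)$, then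
\begin{equation}\label{eq:transfer}
t(\Phi\mu')=\Phi(t\mu')=\Phi(p\theta)=p(\Phi\theta),
\end{equation}
so that $t(\Phi\mu')$ is an instance of $p$ as well.

The simplest such maps substitute terms for additional constants. Let $C$ be a set of constants disjoint from $\mathcal F$, and let a ground term $\psi(c)$ be given for each $c\in C$. The \emph{replacement} $\psi$ is the extension to $T(\mathcal F\cup C)$ that fixes the constants of $\mathcal F$, commutes with free symbols, and sends $\circ\{s_1,\dots,s_l\}$ to $\psi(s_1)\circ\dots\circ\psi(s_l)$. We have $\psi(s\circ s')=\psi(s)\circ\psi(s')$, since both sides are the product of the $\psi(b)$ with $b\in[s]_\circ\uplus[s']_\circ$. By induction on $q$, a replacement respects $(q,\theta)$ for every term $q$ over $\mathcal F$ and every ground $\theta$.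

\section{The method in an example}\label{sec:example}

Let $\mathcal F$ consist of a free binary symbol $f$, an AC-symbol $+$ and any number of constants, and let
\[
t=f(w_1,w_2),\qquad p=f(x+y,\ x+x+y).
\]
We look only at substitutions $\mu$ for which $M_1=w_1\mu$ and $M_2=w_2\mu$ are sums of at least two constants. Such a $\mu$ is a table with two columns $M_1,M_2$ and with one row $u(e)=(M_1(e),M_2(e))$ for each constant $e$. The term $t\mu$ is an instance of $p$ if and only if there are nonempty multisets $X$ and $Y$ (to be read as $[x\theta]_+$ and $[y\theta]_+$) with $M_1(e)=X(e)+Y(e)$ and $M_2(e)=2X(e)+Y(e)$ for all $e$. These equations force $X(e)=u_2-u_1$ and $Y(e)=2u_1-u_2$ for $u=u(e)$. Hence $t\mu$ is an instance of $p$ if and only if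
\begin{itemize}
\item every row satisfies $u_1\le u_2\le 2u_1$, and
\item some row satisfies $u_2>u_1$, and some row satisfies $u_2<2u_1$.
\end{itemize}
Let $\mu$ be a smallest table such that $t\mu$ is not an instance of $p$.

\emph{The entries are bounded.} Call two vectors of $\mathbb N^2$ equivalent if they satisfy the same conditions among the three just listed and have the same values of $\min(2,u_1)$ and $\min(2,u_2)$. Replacing a row by an equivalent row does not change whether $t\mu$ is an instance of $p$, and each column keeps at least two arguments. So each row of $\mu$ is componentwise minimal in its class. For $u_1,u_2\ge2$ the classes are $u_2<u_1$, $u_2=u_1$, $u_1<u_2<2u_1$, $u_2=2u_1$, $u_2>2u_1$, with least elements $(3,2)$, $(2,2)$, $(2,3)$, $(2,4)$, $(2,5)$. The remaining infinite classes have least elements $(0,2)$, $(1,3)$, $(2,0)$, $(2,1)$, and the other classes are single vectors with entries at most $2$. All entries of $\mu$ are at most $5$.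

\emph{Few rows are equal.} The criterion depends only on the set of rows. If three constants had the same nonzero row, we could delete one of them from $M_1$ and $M_2$, and every column that loses an argument would keep two. So a nonzero row occurs at most twice.

The size of $\mu$ is thus bounded, and the bound does not depend on the number of constants of the signature. This independence matters, because the general proof adds infinitely many constants.

In general there is no explicit criterion for matching. We argue instead with the matcher. In the deletion step, suppose that the table without the row of $e$ matches $p$ by some $\theta$, and let $e'$ have the same row as $e$. Let $\iota$ be the map that inserts a copy of $e$ beside every copy of $e'$ below $+$. It restores $M_1$ and $M_2$, and if neither $x\theta$ nor $y\theta$ is $e'$ itself, it treats $e$ in $x\theta$ and $y\theta$ exactly as $e'$, so that $\iota\theta$ matches the original table. This is the transfer rule~\eqref{eq:transfer}. The whole proof follows this pattern: shrink a smallest solution, obtain a match of the shrunken term by minimality, and construct a map that undoes the shrinking and respects the match.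

With nested terms there is one table for each height $h$. Its rows are the subterms of height $h$ of the solution, and its columns are the AC-headed subterms of larger height. Given a bound on the number of columns, Section~\ref{sec:mult} bounds the entries and Section~\ref{sec:twins} bounds the number of equal rows; together they bound the number of rows, and hence the number of columns of the table for $h-1$. This induction runs downward and needs a known top height to start from. Section~\ref{sec:trunc} provides it.

\section{Truncation at a fixed depth}\label{sec:trunc}

Fix an input of Theorem~\ref{thm:main} and let $k=|\vec w|$. If $n=0$, the answer is yes because $T(\mathcal F)\ne\emptyset$. If $k=0$, then $t$ is ground and the problem consists of $n$ matching tests. From now on $n,k\ge1$, and so $m\ge1$. Let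
\[
D=1+\max\{\mathrm{ht}(q): q\text{ a component of some }p_i\}.
\]

The non-variable part of a pattern lies at depth less than $D$. Below that depth a pattern can only test whether subterms are equal, so we want to replace each deep subterm by a name. The names must be pairwise distinct constants, since $f(x,x)$ would detect the identification of two different subterms. They must stay out of the part that the patterns inspect: over $\{a,g\}$ with $g$ unary, the patterns $a$ and $g(x)$ cover all ground terms, but not a fresh constant. Finally, it must be possible to turn the names back into terms over $\mathcal F$ without merging AC-nodes, and for this each name remembers the head of the term that it stands for.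

For each non-constant symbol $g\in\mathcal F$ let $C_g$ be a countably infinite set of fresh constants \emph{of type $g$}, and let $C=\bigcup_gC_g$.

\begin{definition}\label{def:K}
Let $\mathcal K$ be the set of substitutions $\mu:\vec w\to T(\mathcal F\cup C)$ such that for every $w\in\vec w$:
\begin{enumerate}
\item[(K1)] $\mathrm{ht}(w\mu)\le D$, and every occurrence of a constant of $C$ in $w\mu$ has depth exactly $D$;
\item[(K2)] for every AC-symbol $\circ$, no constant of type $\circ$ is an argument of a $\circ$-headed subterm of $w\mu$.
\end{enumerate}
A \emph{truncated solution} is a $\mu\in\mathcal K$ such that $t\mu\ne p_i\theta$ for all $i$ and all substitutions $\theta$ into $T(\mathcal F\cup C)$.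
\end{definition}

\begin{lemma}\label{lem:cut}
If the problem has a solution $\mu$ over $T(\mathcal F)$, then it has a truncated solution.
\end{lemma}

\begin{proof}
Since $T(\mathcal F)$ is countable, we can choose pairwise distinct constants $c_s\in C$, one for each non-constant $s\in T(\mathcal F)$, such that the type of $c_s$ is the head of $s$. Define $\mathrm{tr}_j$ on $T(\mathcal F)$ for $j\ge0$ as follows: $\mathrm{tr}_j$ fixes constants; $\mathrm{tr}_0(s)=c_s$ for non-constant $s$; and $\mathrm{tr}_{j+1}(s)$, for non-constant $s$, has the head of $s$ and the arguments $\mathrm{tr}_j(b)$ for the arguments $b$ of $s$. The term $\mathrm{tr}_j(b)$ is a constant or has the head of $b$, so it is not $\circ$-headed when $b$ is an argument of a $\circ$-headed term, and the definition produces flattened terms. By induction on $j$, $\mathrm{tr}_j(s)$ has height at most $j$ and its constants from $C$ occur at depth exactly $j$. If $c_s$ is an argument of a $\circ$-headed subterm of $\mathrm{tr}_D(w\mu)$, then $s$ was an argument of a $\circ$-headed term, so $s$ is not $\circ$-headed and $c_s$ is not of type $\circ$. Hence $\mu'=\mathrm{tr}_D\mu$ lies in $\mathcal K$.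

Let $\psi$ be the replacement that sends each $c_s$ to $s$ and every other constant of $C$ to a fixed constant of $\mathcal F$. By induction on $j$, $\psi(\mathrm{tr}_j(s))=s$, so $\psi\mu'=\mu$. If $t\mu'=p_i\theta$, then \eqref{eq:transfer} gives $t\mu=p_i(\psi\theta)$ with $\psi\theta$ into $T(\mathcal F)$, and $\mu$ is not a solution.
\end{proof}

For the converse we must substitute terms over $\mathcal F$ for the names without creating a match. A careless choice creates one: for $t=f(w_1,g(w_2))$, $p=f(x,x)$, $w_1\mu'=g(g(c_1))$ and $w_2\mu'=g(g(c_2))$, substituting $\hat c_1$ for $c_1$ and $\hat c_2$ for $c_2$ yields an instance of $p$ if $\hat c_1=g(\hat c_2)$. We exclude such coincidences by letting the sizes of the substituted terms grow fast. The map that undoes the substitution collapses each $\hat c_i$ to $c_i$. It is not a replacement, and it fails to respect a pattern if some $\hat c_i$ overlaps the non-variable part of the pattern, or if a variable below $\circ$ takes a $\circ$-headed $\hat c_i$ as its value, so that $\hat c_i$ dissolves in a larger product. The first is excluded by depth, the second by giving $\hat c_i$ too many arguments.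

\begin{lemma}\label{lem:expand}
If the problem has a truncated solution $\mu'$, then it has a solution over $T(\mathcal F)$.
\end{lemma}

\begin{proof}
Let $c_1,\dots,c_r$ be the constants of $C$ that occur in $\mu'$, let $g_i$ be the type of $c_i$, let $K$ be the largest size of a component of $t\mu'$, and let $a$ be a constant of $\mathcal F$. Put $|\hat c_0|:=1$ and choose successively $g_i$-headed terms $\hat c_i\in T(\mathcal F)$ with $|\hat c_i|>K|\hat c_{i-1}|$: if $g_i$ is free, nest $g_i$ sufficiently often; if $g_i$ is AC, let $\hat c_i=g_i\{a\}^{v}$ with $v\ge2$ large. In the second case $\hat c_i$ has $|\hat c_i|-1\ge K$ arguments. The sizes $|\hat c_i|$ increase strictly, so the $\hat c_i$ are distinct. Let $\nu$ be the replacement with $\nu(c_i)=\hat c_i$ that fixes the other constants of $C$, and let $\mu''=\nu\mu'$. This is a substitution into $T(\mathcal F)$, and $t\mu''=\nu(t\mu')$. We show that $\mu''$ is a solution.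

\emph{Step 1: constants of $C$ occur in $t\mu'$ only at depth at least $D$, and no constant of type $\circ$ is an argument of a $\circ$-headed term of $\mathrm{Sub}(t\mu')$.} We prove both statements for $q\mu'$ in place of $t\mu'$, by induction on $q\in\mathrm{Sub}(t)$. For a variable they are (K1) and (K2), and for a constant of $\mathcal F$ there is nothing to prove. If $q$ has a free head, occurrences lie one deeper in $q\mu'$ than in the instances of the arguments of $q$, and the only new subterm, $q\mu'$, is not AC-headed. Let $q$ be $\circ$-headed with summands $q_j$, and let $b$ be an argument of $q\mu'$. By Lemma~\ref{lem:basic}(a) there are two cases. Either $b=q_j\mu'$; then $b\notin C$ by induction, since $D\ge1$, and the constants of $C$ in $b$ have depth at least $D+1$ in $q\mu'$. Or $b$ is an argument of a $\circ$-headed term $q_j\mu'=w\mu'$; then the occurrences in $b$ have the same depth in $q\mu'$ as in $w\mu'$, and $b$ is not a constant of type $\circ$ by (K2). In both cases $\mathrm{Sub}(b)\subseteq\mathrm{Sub}(q_j\mu')$, so the induction hypothesis covers the proper subterms of $q\mu'$.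

\emph{Step 2: $\nu$ does not flatten.} Let $s\in\mathrm{Sub}(t\mu')$ be non-constant. Then $\nu(s)$ has the head of $s$, and its arguments are the $\nu(b)$ for the arguments $b$ of $s$. For a free head this is the definition. If $s$ is $\circ$-headed and $b$ is an argument, then $\nu(b)$ has the head of $b$ if $b\notin C$ and the type of $b$ as head if $b\in C$; neither is $\circ$, the latter by Step~1.

\emph{Step 3: if $s\in\mathrm{Sub}(t\mu')\setminus C$, then $\nu(s)$ is none of the $\hat c_i$ and has fewer than $K$ arguments.} We have $|s|\le K$, so $s$ has fewer than $K$ arguments, and $\nu(s)$ has as many by Step~2. If $s$ contains no constant of $C$, then $|\nu(s)|=|s|\le K<|\hat c_i|$ for all $i\ge1$. Otherwise let $l$ be the largest index such that $c_l$ occurs in $s$. By Step~2, $\hat c_l$ is a proper subterm of $\nu(s)$, and $\nu(s)$ arises from $s$ by replacing leaves with trees of size at most $|\hat c_l|$. So $|\hat c_l|<|\nu(s)|\le K|\hat c_l|$, and $K|\hat c_l|<|\hat c_{l+1}|$ if $l<r$. The size of $\nu(s)$ differs from all $|\hat c_i|$.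

\emph{Step 4: every term that occurs in $t\mu''$ at depth less than $D$ is none of the $\hat c_i$ and has fewer than $K$ arguments.} By Steps 1 and 2, the trees $t\mu'$ and $t\mu''$ correspond node by node at depths less than $D$, and the subterm of $t\mu''$ at such a node is $\nu(s)$ with $s\in\mathrm{Sub}(t\mu')\setminus C$. Apply Step~3.

\emph{Step 5: the inverse map.} Define $\alpha:T(\mathcal F)\to T(\mathcal F\cup C)$ by $\alpha(\hat c_i)=c_i$, and for every other term $s$ let $\alpha(s)$ have the head of $s$ and the arguments $\alpha(b)$ for the arguments $b$ of $s$. Each $\alpha(b)$ is a constant of $C$ or has the head of $b$. So $\alpha(b)$ is not $\circ$-headed unless $b$ is, and the definition produces flattened terms. We have $\alpha(\nu(s))=s$ for all $s\in\mathrm{Sub}(t\mu')$: for $s=c_i$ by definition, and for $s\notin C$ by induction, because $\nu(s)$ is no $\hat c_i$ (Step~3) and has the arguments $\nu(b)$ (Step~2). In particular $\alpha(t\mu'')=t\mu'$.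

\emph{Step 6: if $t\mu''=p\theta$ for a pattern $p$ and a $\theta$ into $T(\mathcal F)$, then $\alpha$ respects $(q,\theta)$ for all $q\in\mathrm{Sub}(p)$.} We use induction on $q$. Let $q$ be a non-variable term. It occurs in $p$ at some depth less than $D$, so $q\theta$ occurs in $p\theta=t\mu''$ at depth less than $D$ by Lemma~\ref{lem:basic}(c). By Step~4, $q\theta$ is no $\hat c_i$ and has fewer than $K$ arguments. So $\alpha$ acts on $q\theta$ through its arguments, which settles constants and free heads. Let $q$ be $\circ$-headed with summands $q_j$. Then
\[
[\alpha(q\theta)]_\circ=\biguplus_j\alpha\big([q_j\theta]_\circ\big),\qquad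
[q(\alpha\theta)]_\circ=\biguplus_j[\alpha(q_j\theta)]_\circ ,
\]
the second by induction. If $q_j\theta$ is not $\circ$-headed, both $j$-th parts are $\{\alpha(q_j\theta)\}$. If $q_j\theta$ is $\circ$-headed, it is no $\hat c_i$, since otherwise its at least $K$ arguments would be arguments of $q\theta$; hence the $j$-th parts agree by the definition of $\alpha$.

If $t\mu''=p\theta$, Steps 5 and 6 give $t\mu'=\alpha(t\mu'')=\alpha(p\theta)=p(\alpha\theta)$, and $\mu'$ is not a truncated solution.
\end{proof}

It remains to decide whether a truncated solution exists. Heights are now bounded by $D$, at the price of infinitely many constants.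

\section{Bounding the multiplicities}\label{sec:mult}

From now on, ground terms and substitutions are over $\mathcal F\cup C$. In this section and the next we assume that a truncated solution exists, and we fix one, $\mu$, for which $\|\mu\|=\sum_{w}|w\mu|$ is minimal. Let $\mathcal S=\bigcup_w\mathrm{Sub}(w\mu)$. For a height $h\ge0$, let $M_1,\dots,M_N$ be the distinct AC-headed terms of $\mathcal S$ of height greater than $h$, with heads $\circ_1,\dots,\circ_N$; these are the \emph{columns} at height $h$. The \emph{row} of a term $e\in\mathcal S$ of height $h$ is
\[
u(e)=(M_1(e),\dots,M_N(e))\in\mathbb N^N .
\]
Every AC-headed term of $\mathcal S$ that has $e$ as an argument is a column at height $h$.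

\subsection*{Shrinking one row}

Both shrinking steps lower a single row. A column may occur at several places of $\mu$, and we change all its occurrences in the same way, because the change is to be undone by a map on terms.

\begin{lemma}\label{lem:prune}
Let $e\in\mathcal S$ have height $h$ and row $u$, and let $v\in\mathbb N^N$ satisfy $v\le u$ componentwise and $v\ne u$. Assume that for each $i$ with $v_i<u_i$ the multiset $([M_i]_{\circ_i}\setminus e)\uplus\{e\}^{v_i}$ contains at least two terms of height $h$, counted with multiplicity. Define $R$ on $\mathcal S$ by
\begin{align*}
R(s)&=s&&\text{if }\mathrm{ht}(s)\le h,\\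
R(f(s_1,\dots,s_l))&=f(R(s_1),\dots,R(s_l))&&\text{for free $f$, at height greater than $h$,}\\
R(M_i)&=\circ_i\big(R([M_i]_{\circ_i}\setminus e)\uplus\{e\}^{v_i}\big)&&\text{for }1\le i\le N.
\end{align*}
Then:
\begin{enumerate}
\item[(a)] $R$ takes values in flattened terms and preserves heads and heights; if $R(b)$ has height $h$, then $R(b)=b$;
\item[(b)] there are a pattern $p$ and a ground $\theta$ with $t(R\mu)=p\theta$.
\end{enumerate}
\end{lemma}

\begin{proof}
(a) We use induction on height; only the columns need an argument. If $v_i=u_i$, the arguments of $R(M_i)$ are the images of all arguments of $M_i$, since $R(e)=e$. If $v_i<u_i$, only arguments of height $h$ are removed and two arguments of height $h$ remain. In both cases $R(M_i)$ has at least two arguments and the height of $M_i$, and its arguments are not $\circ_i$-headed because $R$ preserves their heads and copies of $e$ are present only if $e$ is an argument of $M_i$. If $R(b)$ has height $h$, so has $b$, and then $R(b)=b$.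

(b) The tree $R(s)$ arises from the tree $s$ by deleting subtrees; the remaining nodes keep their symbol, depth and parent. So $R\mu\in\mathcal K$ and $|R(s)|\le|s|$ for all $s\in\mathcal S$. Choose $i$ with $v_i<u_i$; then $|R(M_i)|<|M_i|$. The term $M_i$ occurs in some $w\mu$, and all terms on the path from the root of $w\mu$ to this occurrence have height greater than $h$. None of them is $e$, so none is deleted, and the strict inequality passes from each term on the path to its parent. Hence $\|R\mu\|<\|\mu\|$, and by minimality $R\mu$ is not a truncated solution.
\end{proof}

\subsection*{Schemes}

Suppose that we have lowered the row of $e$ from $u$ to $v$ and obtained a match $t(R\mu)=p\theta$. To restore the row we must raise the multiplicity of $e$ not only in the columns but also in the values $x\theta$ of the pattern variables, and the new multiplicities must add up correctly at every AC-node of $t$ and of $p$. These requirements form a linear system with one unknown for each column and each subterm of $t$ and $p$. The system depends on the match only through finitely many data: which values coincide, which values are AC-headed of height greater than $h$, and which are equal to $e$. A scheme lists these data abstractly.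 Since there are finitely many schemes, we can require in advance that $u$ and $v$ be admissible for the same ones.

\begin{definition}\label{def:scheme}
Fix $N\ge0$ and AC-symbols $\vec\circ=(\circ_1,\dots,\circ_N)$. A \emph{scheme} $\kappa$ consists of
\begin{itemize}
\item a pattern $p\in\{p_1,\dots,p_n\}$, and $\omega$, which is an AC-symbol or the word ``none'';
\item an equivalence relation $\sim$ on the set of \emph{labels} $\Lambda=\{1,\dots,N\}\sqcup\mathrm{Sub}(t)\sqcup\mathrm{Sub}(p)$ (disjoint union);
\item for each label a \emph{type} $\mathsf E$, $\mathsf O$ or $(\circ,\varepsilon)$ with $\circ$ an AC-symbol and $\varepsilon\in\{0,1,2\}$, where a label $i\le N$ has a type $(\circ_i,\varepsilon)$.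
\end{itemize}
The \emph{system} of $\kappa$ has an unknown $z(\ell)\in\mathbb N$ for each label $\ell$ of a type $(\circ,\varepsilon)$, and the conditions
\begin{enumerate}
\item[(E1)] $z(\ell)=z(\ell')$ if $\ell\sim\ell'$ and both labels carry unknowns;
\item[(E2)] $\min(2,z(\ell))=\varepsilon$ if $\ell$ has type $(\circ,\varepsilon)$;
\item[(E3)] $z(q)=\sum_j\eta_\circ(q_j)$ for each $\circ$-headed label $q$ in $\mathrm{Sub}(t)$ or $\mathrm{Sub}(p)$ of a type $(\circ,\varepsilon)$, where $q_1,\dots,q_l$ are the summands of $q$, taken as labels in the same part of $\Lambda$, and
\[
\eta_\circ(q_j)=\begin{cases}z(q_j)&\text{if $q_j$ has a type $(\circ,\varepsilon')$ with this same $\circ$,}\\ 1&\text{if $q_j$ has type $\mathsf E$ and $\omega\ne\circ$,}\\ 0&\text{otherwise.}\end{cases}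
\]
\end{enumerate}
Let $L_\kappa=\{(z(1),\dots,z(N)): z\text{ solves the system of }\kappa\}\subseteq\mathbb N^N$.
\end{definition}

The intended meaning is as follows. Let $e$ be a ground term of height $h$, let $M'_1,\dots,M'_N$ be ground terms with $M'_i$ being $\circ_i$-headed of height greater than $h$, let $p$ be a pattern, and let $\mu',\theta$ be ground substitutions for $\vec w$ and $\mathrm{Var}(p)$. Give each label a value: $\mathrm{val}(i)=M'_i$, $\mathrm{val}(q)=q\mu'$ for $q\in\mathrm{Sub}(t)$, and $\mathrm{val}(q)=q\theta$ for $q\in\mathrm{Sub}(p)$. The scheme \emph{induced} by these data has the pattern $p$; $\omega$ is the head of $e$ if this is an AC-symbol and ``none'' otherwise; $\ell\sim\ell'$ if and only if $\mathrm{val}(\ell)=\mathrm{val}(\ell')$; and $\ell$ has type $(\circ,\min(2,\mathrm{val}(\ell)(e)))$ if $\mathrm{val}(\ell)$ is $\circ$-headed with $\circ$ AC and has height greater than $h$, type $\mathsf E$ if $\mathrm{val}(\ell)=e$, and type $\mathsf O$ otherwise.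

\begin{example}\label{ex:scheme}
Let $t$ and $p$ be as in Section~\ref{sec:example}, $N=2$, and consider schemes with $\omega$ equal to ``none'', with $1\sim w_1\sim x+y$ and $2\sim w_2\sim x+x+y$ as the only nontrivial classes, with these six labels and $y$ of type $(+,2)$, and with $t$ and $p$ of type $\mathsf O$. If $x$ has type $(+,2)$, the system reduces to $z(1)=z(x)+z(y)$, $z(2)=2z(x)+z(y)$, $z(x),z(y)\ge2$, and $L_\kappa=\{u:u_2-u_1\ge2,\ 2u_1-u_2\ge2\}$. If $x$ has type $\mathsf E$, it reduces to $z(1)=1+z(y)$, $z(2)=2+z(y)$, $z(y)\ge2$, and $L_\kappa=\{u:u_2=u_1+1,\ u_1\ge3\}$. The two cases must be kept apart: when $x\theta=e$, the map constructed below fixes $x\theta$ and can change only the contribution of $y$.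
\end{example}

\begin{lemma}\label{lem:realize}
Let $\kappa$ be the scheme induced by $e,h,M'_1,\dots,M'_N,p,\mu',\theta$.
\begin{enumerate}
\item[(a)] The assignment $z_0(\ell)=\mathrm{val}(\ell)(e)$ solves the system of $\kappa$.
\item[(b)] For every solution $z$ of the system of $\kappa$ there is a map $J$ on ground terms such that
\begin{enumerate}
\item[(J1)] $J(s)=s$ if $\mathrm{ht}(s)\le h$, and $J(f(s_1,\dots,s_l))=f(J(s_1),\dots,J(s_l))$ for free-headed terms of height greater than $h$;
\item[(J2)] $J(M'_i)=\circ_i\big(J([M'_i]_{\circ_i}\setminus e)\uplus\{e\}^{z(i)}\big)$ for $1\le i\le N$;
\item[(J3)] $J$ respects $(t,\mu')$ and $(p,\theta)$.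
\end{enumerate}
\end{enumerate}
\end{lemma}

\begin{proof}
We treat the labels in $\mathrm{Sub}(p)$; for $\mathrm{Sub}(t)$ replace $p,\theta$ by $t,\mu'$ throughout. Let $q\in\mathrm{Sub}(p)$ be $\circ$-headed with $\mathrm{ht}(q\theta)>h$. These are exactly the labels to which (E3) applies. For a summand $q_j$ with value $s_j=q_j\theta$ there are three cases.
\begin{enumerate}
\item[(1)] $s_j$ is $\circ$-headed of height greater than $h$. Then $\eta_\circ(q_j)$ is the unknown $z(q_j)$.
\item[(2)] $s_j$ is $\circ$-headed of height at most $h$. Its arguments have height less than $h$, so $[s_j]_\circ(e)=0$. The type of $q_j$ is $\mathsf O$, or $\mathsf E$ with $\omega=\circ$, so $\eta_\circ(q_j)=0$.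
\item[(3)] $s_j$ is not $\circ$-headed, so $[s_j]_\circ=\{s_j\}$. If $s_j=e$, the type is $\mathsf E$ and $\omega\ne\circ$, so $\eta_\circ(q_j)=1$. Otherwise the type is $\mathsf O$ or $(\circ',\varepsilon')$ with $\circ'\ne\circ$, so $\eta_\circ(q_j)=0$.
\end{enumerate}
In cases (2) and (3) we have $\eta_\circ(q_j)=[s_j]_\circ(e)$, whatever the unknowns are.

(a) Conditions (E1) and (E2) hold by the definition of $\sim$ and of the types. For $z=z_0$ we have $\eta_\circ(q_j)=[s_j]_\circ(e)$ also in case (1), and (E3) is the identity $(q\theta)(e)=\sum_j[s_j]_\circ(e)$ from Lemma~\ref{lem:basic}(a).

(b) For an AC-headed ground term $s$ of height greater than $h$, let $\delta(s)=z(\ell)$ if $s=\mathrm{val}(\ell)$ for some label $\ell$, and $\delta(s)=s(e)$ otherwise. Such a label carries an unknown, and (E1) makes $\delta(s)$ independent of the choice of $\ell$. By (E2), $\min(2,\delta(s))=\min(2,s(e))$. Define $J$ by (J1) and, for $\circ$-headed $s$ of height greater than $h$ with $\circ$ AC, by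
\begin{equation}\label{eq:J}
J(s)=\circ\big(J([s]_\circ\setminus e)\uplus\{e\}^{\delta(s)}\big).
\end{equation}
This is a flattened term. It has at least two arguments, because $\delta(s)=s(e)$ if $s(e)\le1$ and $\delta(s)\ge2$ if $s(e)\ge2$. Copies of $e$ are inserted only if $s(e)>0$, in which case $e$ is not $\circ$-headed, and by induction $J$ preserves the heads of the other arguments. Property (J2) is \eqref{eq:J} for $s=M'_i$.

For (J3) we show $J(q\theta)=q(J\theta)$ for $q\in\mathrm{Sub}(p)$ by induction on $q$. Variables need no proof. If $\mathrm{ht}(q\theta)\le h$, then $\mathrm{ht}(x\theta)\le h$ for all $x\in\mathrm{Var}(q)$ by Lemma~\ref{lem:basic}(b), and both sides equal $q\theta$. If $\mathrm{ht}(q\theta)>h$ and $q$ has a free head, use (J1) and induction. Let $q$ be $\circ$-headed with $\mathrm{ht}(q\theta)>h$. By induction $[q(J\theta)]_\circ=\biguplus_j[J(s_j)]_\circ$. We claim that for each $j$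
\[
[J(s_j)]_\circ=J([s_j]_\circ\setminus e)\uplus\{e\}^{\eta_\circ(q_j)} .
\]
In case (1) this is \eqref{eq:J} with $\delta(s_j)=z(q_j)$. In case (2), $J$ fixes $s_j$ and its arguments, none of which is $e$. In case (3), $J(s_j)$ is not $\circ$-headed, so the left side is $\{J(s_j)\}$; the right side is $\{e\}=\{J(e)\}$ if $s_j=e$ and $\{J(s_j)\}$ otherwise. Summing over $j$ and using (E3), we find that $[q(J\theta)]_\circ$ consists of $J([q\theta]_\circ\setminus e)$ and of $\sum_j\eta_\circ(q_j)=z(q)=\delta(q\theta)$ copies of $e$. By \eqref{eq:J} this is $[J(q\theta)]_\circ$.
\end{proof}

Each condition has one task in this proof. Condition (E1) makes $J$ a function of the term rather than of the label; through it, an equation $t\mu'=p\theta$ enters the system, since corresponding components of $t$ and $p$ then have equal values. Condition (E2) keeps $J(s)$ flattened: without it $J$ could leave a product with one argument, or insert a $\circ$-headed $e$ below $\circ$. Condition (E3) makes $J$ commute with instantiation at AC-nodes. Non-linearity needs no separate treatment, because all occurrences of a variable share one label and one unknown.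

\subsection*{Minimal vectors}

We recall two textbook facts. \emph{Presburger arithmetic}, the first-order theory of $(\mathbb N,0,1,+,\le)$, is decidable. \emph{Dickson's lemma} states that every subset of $\mathbb N^N$ has finitely many minimal elements in the componentwise order.

For fixed $N$ and $\vec\circ$ there are finitely many schemes, since the signature and $\Lambda$ are finite. Each $L_\kappa$ is defined by a Presburger formula that can be written down from $\kappa$: an existentially quantified conjunction of linear equations and of conditions $z(\ell)=0$, $z(\ell)=1$, $z(\ell)\ge2$. Call $u,u'\in\mathbb N^N$ \emph{equivalent}, $u\equiv u'$, if they belong to the same sets among all $L_\kappa$ and all sets $\{u:u_i\ge1\}$ and $\{u:u_i\ge2\}$. Let $\mathrm{Min}(N;\vec\circ)$ be the set of vectors that are componentwise minimal in their equivalence class. For $N=0$ it consists of the empty vector.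

\begin{lemma}\label{lem:min}
The set $\mathrm{Min}(N;\vec\circ)$ is finite and can be computed from the input, $N$ and $\vec\circ$.
\end{lemma}

\begin{proof}
There are finitely many classes, and each has finitely many minimal elements by Dickson's lemma. The relation $u\equiv u'$ is a finite conjunction of equivalences between Presburger formulas, and $u\in\mathrm{Min}(N;\vec\circ)$ is expressed by $\neg\exists u'(u'\le u\wedge u'\ne u\wedge u'\equiv u)$. For $b=0,1,2,\dots$ decide whether all $u\in\mathrm{Min}(N;\vec\circ)$ have entries at most $b$. By finiteness the answer is eventually yes, and then we test the finitely many vectors with entries at most $b$.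
\end{proof}

\begin{proposition}\label{prop:rows}
Let $e\in\mathcal S$ have height $h$, and let $\circ_1,\dots,\circ_N$ be the heads of the columns at height $h$. Then $u(e)\in\mathrm{Min}(N;\circ_1,\dots,\circ_N)$.
\end{proposition}

\begin{proof}
Let $u=u(e)$, and suppose that $v\equiv u$, $v\le u$ and $v\ne u$. Equivalence gives $\min(2,v_i)=\min(2,u_i)$, so $v_i<u_i$ implies $v_i\ge2$, and Lemma~\ref{lem:prune} applies. Let $R,p,\theta$ be as there, $\mu'=R\mu$ and $M'_i=R(M_i)$, so that $t\mu'=p\theta$. Each $M'_i$ is $\circ_i$-headed of height greater than $h$. By Lemma~\ref{lem:prune}(a), $R(b)=e$ implies $b=e$. Hence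
\begin{equation}\label{eq:Mprime}
M'_i(e)=v_i,\qquad [M'_i]_{\circ_i}\setminus e=R([M_i]_{\circ_i}\setminus e).
\end{equation}
Let $\kappa$ be the scheme induced by $e,h,M'_1,\dots,M'_N,p,\mu',\theta$. By Lemma~\ref{lem:realize}(a), $v\in L_\kappa$. Since $u\equiv v$, also $u\in L_\kappa$: the system of $\kappa$ has a solution $z$ with $z(i)=u_i$ for all $i\le N$. Let $J$ be the map that Lemma~\ref{lem:realize}(b) gives for this $z$.

We claim that $J(R(s))=s$ for all $s\in\mathcal S$, by induction on height. If $\mathrm{ht}(s)\le h$, both maps fix $s$. If $s$ is free-headed of height greater than $h$, so is $R(s)$, and both maps act on the arguments. If $s=M_i$, then by (J2), \eqref{eq:Mprime} and induction, the arguments of $J(M'_i)$ are $J(R([M_i]_{\circ_i}\setminus e))=[M_i]_{\circ_i}\setminus e$ together with $z(i)=M_i(e)$ copies of $e$, so $J(M'_i)=M_i$.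

Thus $J\mu'=\mu$, and by (J3) and \eqref{eq:transfer} we get $t\mu=p(J\theta)$. This contradicts the assumption that $\mu$ is a truncated solution.
\end{proof}

\begin{remark}
Lowering a row could make two columns equal, and then no map could undo it. The labels $1,\dots,N$ take part in $\sim$ for this reason: if $M'_i=M'_{i'}$, then (E1) forces $u_i=u_{i'}$, and the identity $J(R(s))=s$ shows that in fact $i=i'$.
\end{remark}

\section{Bounding the number of equal rows}\label{sec:twins}

Proposition~\ref{prop:rows} leaves finitely many possible rows, but many terms could share one. We delete one such term $e$ and reinsert it beside a twin $e'$, as in Section~\ref{sec:example}. The twin must be chosen with care. Let $g$ be a free unary symbol and $p=g(x)+g(y)$. The term $g(a)+g(b)+g(c)$ is not an instance of $p$, since it has three arguments, but it becomes one when $g(c)$ is deleted. Both remaining twins are values of subterms of $p$, and no variable is available to absorb an additional argument. Only boundedly many terms are values of subterms of $t$ or $p$, so among many twins there is one that is not. Let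
\[
\Gamma=|\mathrm{Sub}(t)|+\max_i|\mathrm{Sub}(p_i)|+1\ \ge3 .
\]

\begin{proposition}\label{prop:twins}
For each height $h$ and each nonzero $u\in\mathbb N^N$ there are at most $\Gamma$ terms $e\in\mathcal S$ of height $h$ with $u(e)=u$.
\end{proposition}

\begin{proof}
Suppose that the set $Z$ of these terms has at least $\Gamma+1$ elements, and fix $e\in Z$. We apply Lemma~\ref{lem:prune} with $v=0$, which differs from $u$. If $u_i>0$, all elements of $Z\setminus\{e\}$ are arguments of $M_i$, and there are at least $\Gamma\ge 3$ of them, so the hypothesis of the lemma holds. Let $R,p,\theta$ be as there and $\mu'=R\mu$, so that $t\mu'=p\theta$. Since $|Z\setminus\{e\}|\ge\Gamma>|\mathrm{Sub}(t)|+|\mathrm{Sub}(p)|$, we can choose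
\begin{equation}\label{eq:twin}
e'\in Z\setminus\{e\},\qquad e'\notin\{q\mu':q\in\mathrm{Sub}(t)\}\cup\{q\theta:q\in\mathrm{Sub}(p)\}.
\end{equation}

Define $\iota$ on all ground terms: $\iota$ fixes constants, commutes with free symbols, and for an AC-symbol $\circ$
\[
\iota(\circ\{s_1,\dots,s_l\})=\iota_\circ(s_1)\circ\dots\circ\iota_\circ(s_l),\qquad
\iota_\circ(b)=\begin{cases}\iota(b)&\text{if }b\ne e',\\ e'\circ e&\text{if }b=e'.\end{cases}
\]
Because the right side is a product in the sense of Section~\ref{sec:flat}, $\iota$ is defined everywhere. If $e'$ is not a proper subterm of $s$, then $\iota(s)=s$, by induction on $s$.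

\emph{The map $\iota$ respects $(p,\theta)$ and $(t,\mu')$.} We show $\iota(q\theta)=q(\iota\theta)$ for $q\in\mathrm{Sub}(p)$ by induction on $q$; the proof for $t,\mu'$ is the same. Variables, constants and free heads follow from the definitions. Let $q$ be $\circ$-headed with summands $q_j$. Grouping the factors according to $[q\theta]_\circ=\biguplus_j[q_j\theta]_\circ$, we write $\iota(q\theta)$ as the $\circ$-product of terms $F_j$, where $F_j$ is the $\circ$-product of the $\iota_\circ(b)$ with $b\in[q_j\theta]_\circ$. If $q_j\theta$ is $\circ$-headed, $F_j=\iota(q_j\theta)$ by the definition of $\iota$. Otherwise $F_j=\iota_\circ(q_j\theta)=\iota(q_j\theta)$, because $q_j\theta\ne e'$ by \eqref{eq:twin}; this is the only use of the choice of $e'$. By induction $F_j=q_j(\iota\theta)$, and the product of these terms is $q(\iota\theta)$.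

\emph{We have $\iota(R(s))=s$ for $s\in\mathcal S$.} We use induction on height. If $\mathrm{ht}(s)\le h$, then $R(s)=s$, and $e'$, of height $h$, is not a proper subterm of $s$. If $s$ is free-headed of height greater than $h$, both maps act on the arguments. Let $s=M_i$ and $\circ=\circ_i$. The arguments of $R(M_i)$ are the $R(b)$ with $b\in[M_i]_\circ\setminus e$. By Lemma~\ref{lem:prune}(a), $R(b)=e'$ if and only if $b=e'$. So $\iota_\circ(R(b))=e'\circ e$ for $b=e'$, and $\iota_\circ(R(b))=\iota(R(b))=b$ otherwise. Hence $\iota(R(M_i))$ is the $\circ$-product of the elements of $[M_i]_\circ\setminus e$ and of $M_i(e')$ copies of $e$. Now $M_i(e')=u_i=M_i(e)$, so this is the product of all arguments of $M_i$, which is $M_i$.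

Thus $\iota\mu'=\mu$, and \eqref{eq:transfer} gives $t\mu=p(\iota\theta)$, a contradiction.
\end{proof}

\section{The size bound and the algorithm}\label{sec:algo}

For $P\ge0$ let $\beta(P)$ be the largest cardinality of a set $\mathrm{Min}(N;\vec\circ)$, and $\mathsf m(P)$ the largest entry of a vector in such a set ($0$ if there are no entries), where $N$ ranges over $0,\dots,P$ and $\vec\circ$ over all $N$-tuples of AC-symbols of $\mathcal F$; for $N=0$ there is just the empty tuple. Both functions are computable by Lemma~\ref{lem:min}. Let $\mathrm{ar}$ be the largest arity in $\mathcal F$. Define by downward recursion on $h=D,D-1,\dots,0$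
\[
P_D=0,\qquad Q_h=k+\mathrm{ar}\cdot P_h+\Gamma\,\beta(P_h),\qquad P_{h-1}=P_h+Q_h ,
\]
and then by upward recursion
\[
\sigma_0=1,\qquad \sigma_h=1+\Big(1+\mathrm{ar}+\sum_{h'<h}Q_{h'}\,\mathsf m(P_{h'})\Big)\sigma_{h-1}\quad(1\le h\le D).
\]
All these numbers are computable from the input, and $\sigma_h$ increases with $h$.

\begin{proposition}\label{prop:bound}
If a truncated solution exists, then one exists with $\|\mu\|\le k\,\sigma_D$ and with at most $Q_0$ different constants of $C$.
\end{proposition}

\begin{proof}
Let $\mu$ and $\mathcal S$ be as in Section~\ref{sec:mult}. We first show by downward induction on $h$ that $\mathcal S$ has at most $P_h$ terms of height greater than $h$ and at most $Q_h$ terms of height $h$. By (K1) there are no terms of height greater than $D$. Assume the first bound for $h$; then the number $N$ of columns at height $h$ is at most $P_h$. A term $e\in\mathcal S$ of height $h$ is some $w\mu$, or it is an argument of a term of $\mathcal S$ of height greater than $h$. There are at most $k$ terms $w\mu$, and at most $\mathrm{ar}\cdot P_h$ arguments of free-headed terms of height greater than $h$. Every other $e$ is an argument of a column, so its row is nonzero; the row lies in $\mathrm{Min}(N;\vec\circ)$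 by Proposition~\ref{prop:rows}, and at most $\Gamma$ terms share it by Proposition~\ref{prop:twins}. This gives at most $Q_h$ terms of height $h$, and so at most $P_h+Q_h=P_{h-1}$ terms of height greater than $h-1$. In particular $\mu$ contains at most $Q_0$ different constants.

Next we show that terms of $\mathcal S$ of height $h$ have size at most $\sigma_h$. This holds for $h=0$. Let $s\in\mathcal S$ have height $h\ge1$. Its arguments have size at most $\sigma_{h-1}$, by induction and monotonicity. If $s$ is free-headed, it has at most $\mathrm{ar}$ arguments. If $s$ is AC-headed, then for each $h'<h$ it is a column at height $h'$; it has at most $Q_{h'}$ distinct arguments of height $h'$, and the multiplicity of each is an entry of its row, hence at most $\mathsf m(P_{h'})$. In both cases $|s|\le\sigma_h$. Therefore $\|\mu\|\le k\,\sigma_D$.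
\end{proof}

\begin{proof}[Proof of Theorem~\ref{thm:main}]
The cases $n=0$ and $k=0$ were settled at the beginning of Section~\ref{sec:trunc}. Otherwise compute $\sigma_D$ and $Q_0$, and fix a finite set $C_0\subseteq C$ with $Q_0$ constants of each type. Enumerate the finitely many $\mu\in\mathcal K$ over $\mathcal F\cup C_0$ with $\|\mu\|\le k\,\sigma_D$, test for each of them by matching whether $t\mu$ is an instance of some $p_i$, and answer yes if and only if some $\mu$ matches no $p_i$.

If the answer is yes, this $\mu$ is a truncated solution, and Lemma~\ref{lem:expand} gives a solution. Conversely, let a solution exist. By Lemma~\ref{lem:cut} and Proposition~\ref{prop:bound} there is a truncated solution $\mu$ with $\|\mu\|\le k\,\sigma_D$ and at most $Q_0$ constants of $C$. Choose a type-preserving permutation $\pi$ of $C$ that maps these constants into $C_0$, and view it as a replacement. Then $\pi\mu\in\mathcal K$ has the same size as $\mu$, and $t(\pi\mu)=p_i\theta$ would give $t\mu=p_i(\pi^{-1}\theta)$ by \eqref{eq:transfer}. So $\pi\mu$ is a truncated solution that the enumeration finds.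
\end{proof}

\section{Sentences with disequations and existential equations}\label{sec:sentences}

In Theorem~\ref{thm:sentences} both sides of a disequation may contain existential and universal variables, and disequations may be joined by $\vee$. AC-unification brings such a sentence into the form of Theorem~\ref{thm:main}: the existential assignments that violate a clause are the instances of finitely many tuples.

A \emph{unifier} of a finite system of equations between terms over $\mathcal F$ is a substitution $\tau$ with $s\tau=s'\tau$ modulo AC for every equation $s=s'$ of the system. Let $V$ be a finite set of variables containing those of the system. A set $U$ of unifiers is \emph{complete} on $V$ if for every unifier $\rho$ there are $\tau\in U$ and a substitution $\lambda$ with $x\rho=x\tau\lambda$ for all $x\in V$. We use the following result, and only here: for every finite system of equations over a signature with several AC-symbols and free symbols, a finite complete set of unifiers can be computed \cite{stickel,fages}. Variables of $V$ that do not occur in the system are sent to distinct fresh variables, and the variables introduced by a unifier may be renamed freely.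

We need one consequence. \emph{Let $U$ be complete on $V$, let $\vec v$ be a tuple of variables from $V$, and let $\rho$ be a ground substitution for $\vec v$. Then $\rho$ extends to a ground unifier on $V$ if and only if $\vec v\rho$ is a ground instance of $\vec v\tau$ for some $\tau\in U$.} If $\rho$ extends, completeness gives $\vec v\rho=\vec v\tau\lambda$, and $\lambda$ is ground on the variables of $\vec v\tau$ because $\vec v\rho$ is ground. Conversely, if $\vec v\rho=\vec v\tau\lambda$, extend $\lambda$ by ground terms to all variables of the terms $x\tau$, $x\in V$, which is possible since $T(\mathcal F)\ne\emptyset$; then $\tau\lambda$ is a ground unifier that extends $\rho$.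

\begin{proof}[Proof of Theorem~\ref{thm:sentences}]
\emph{Separating the equations.} Let $A_1,\dots,A_l$ be the equations in $\varphi$. For $I\subseteq\{1,\dots,l\}$ let $\varphi_I$ arise from $\varphi$ by replacing $A_i$ with ``true'' for $i\in I$ and with ``false'' for $i\notin I$. Then
\[
\exists\vec w\,\forall\vec y\,\varphi\iff\bigvee_{I\subseteq\{1,\dots,l\}}\exists\vec w\,\Big(\bigwedge_{i\in I}A_i\wedge\forall\vec y\,\varphi_I\Big).
\]
For the direction from left to right, let $I$ be the set of equations that hold at the given $\vec w$. This set does not depend on $\vec y$, because the equations contain variables of $\vec w$ only. For the other direction, each $A_i$ has a truth value at least that assigned to it in $\varphi_I$, and $\varphi$ is monotone in its literals since it is built with $\wedge$ and $\vee$. It suffices to decide each disjunct.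

\emph{Solving the equations.} Fix $I$ and put $\varphi_I$ in conjunctive normal form, a conjunction of clauses each of which is a disjunction of disequations. If an empty clause occurs, the disjunct is false. Otherwise compute a finite set of unifiers of $\{A_i:i\in I\}$, complete on $\vec w$, such that the variables of each $\vec w\tau$ are disjoint from $\vec y$. By the consequence above, the ground solutions of $\{A_i:i\in I\}$ are exactly the ground instances of these tuples $\vec w\tau$. Substituting $\vec w\tau$ for $\vec w$ turns the disjunct into a finite disjunction, over $\tau$, of sentences
\begin{equation}\label{eq:clauses}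
\exists\vec v\,\forall\vec y\,\bigwedge_c\bigvee_j s_{cj}\ne s'_{cj},
\end{equation}
where $\vec v=(v_1,\dots,v_m)$ lists the variables of $\vec w\tau$; possibly $m=0$.

\emph{Turning clauses into patterns.} For each clause $c$ compute a finite set $U_c$ of unifiers of the system $\{s_{cj}=s'_{cj}\}_j$ that is complete on the variables $\vec v,\vec y$. A ground substitution $\rho$ for $\vec v$ violates clause $c$ for some ground value of $\vec y$ if and only if $\rho$ extends to a ground unifier of this system, that is, if and only if $\vec v\rho$ is a ground instance of $\vec v\tau'$ for some $\tau'\in U_c$. Since $\forall$ distributes over $\wedge$, sentence \eqref{eq:clauses} holds if and only if some ground instance of $t=(v_1,\dots,v_m)$ is an instance of none of the patterns $(v_1\tau',\dots,v_m\tau')$ with $\tau'\in\bigcup_cU_c$. After renaming the variables of the patterns apart from $\vec v$, this is an input of Theorem~\ref{thm:main}. If $m=0$, the tuples are empty, and \eqref{eq:clauses} holds if and only if $\bigcup_cU_c=\emptyset$.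
\end{proof}

\begin{thebibliography}{9}

\bibitem{acc}
\emph{AC Complement Problems: Satisfiability and Negation Elimination},
\texttt{https://core.ac.uk/download/pdf/82348897.pdf}.

\bibitem{fages}
F.~Fages, \emph{Associative-commutative unification}, J. Symbolic Computation 3 (1987).

\bibitem{stickel}
M.~Stickel, J. ACM 28 (1981).

\end{thebibliography}
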